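
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}


\title{Points of low degree on submanifolds of Carnot groups}

\begin{abstract}
A $\mathbf C^{1,1}$ submanifold $S$ of a Carnot group has at each point a degree, computed from its tangent space and the stratification. Let $d$ be the maximal degree and $S_d$ the set of points where it is attained. It was conjectured that $S\setminus S_d$ is always negligible for the $d$-dimensional spherical Hausdorff measure of a homogeneous distance. We show that this is false in step $3$: there is a $9$-dimensional submanifold of degree $11$, in the product of $\mathbb R^9$ with four copies of the Engel group, for which $S\setminus S_d$ has infinite measure. For every $k\ge1$ there are $\mathbf C^{k,1}$ counterexamples in suitable groups of every step $\iota\ge k+2$. The construction rests on a $\mathbf C^{k,1}$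 map between Euclidean spaces, of rank at most one, which maps the zero set of its derivative onto a set containing a cube. Conversely, in step $\iota\ge2$ the set $S\setminus S_d$ has Hausdorff dimension at most $\frac{\iota}{2}(d-1)$, and the factor $\iota/2$ is sharp. Hence step $2$ is the exact threshold for the validity of the conjecture over all groups of a given step. For curves the conjecture holds in every step.
\end{abstract}


\section{The question and the answer}

\subsection{Degree and measure}

Let $\mathbb G$ be a Carnot group of step $\iota$ and topological dimension $n$: a connected, simply connected nilpotent Lie group whose Lie algebra is stratified,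
\[
\mathfrak g=\mathfrak g_1\oplus\cdots\oplus\mathfrak g_\iota,\qquad [\mathfrak g_1,\mathfrak g_\nu]=\mathfrak g_{\nu+1},\qquad \mathfrak g_{\iota+1}=\{0\},\qquad \mathfrak g_\iota\ne\{0\}.
\]
The dilation $\delta_r$ is the automorphism of $\mathbb G$ that acts on $\mathfrak g_\nu$ as multiplication by $r^\nu$. We write $0$ for the unit of $\mathbb G$. A \emph{homogeneous distance} $\rho$ is a left-invariant distance that induces the manifold topology and satisfies $\rho(\delta_rx,\delta_ry)=r\rho(x,y)$; its closed balls are denoted $B(x,r)$. The spherical Hausdorff measure is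
\[
\mathcal S^s_\rho(A)=\lim_{\delta\downarrow0}\ \inf\Big\{\sum_i r_i^s:\ A\subset\bigcup_{i} B(x_i,r_i),\ 0<r_i<\delta\Big\},
\]
where the families of balls are finite or countable. A normalizing constant in front of it would play no role below. Hausdorff dimension with respect to $\rho$ is written $\dim_\rho$, with $\dim_\rho\emptyset=0$.

Fix an \emph{adapted} basis $X_1,\dots,X_n$ of $\mathfrak g$, obtained by joining bases of $\mathfrak g_1,\dots,\mathfrak g_\iota$ in this order, and regard the $X_j$ as left-invariant vector fields. The degree $d_j$ of $X_j$ is the $\nu$ with $X_j\in\mathfrak g_\nu$. For $J=(j_1<\dots<j_p)$ put $X_J=X_{j_1}\wedge\dots\wedge X_{j_p}$ and $\deg X_J=d_{j_1}+\dots+d_{j_p}$. The $r$-projection of a $p$-vector $\tau=\sum_J\tau_JX_J$ is $(\tau)_r=\sum_{\deg X_J=r}\tau_JX_J$, and the degree of $\tau\ne0$ is the largest $r$ with $(\tau)_r\neq0$.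

Let $S\subset\mathbb G$ be a $p$-dimensional submanifold of class $\mathbf C^{1,1}$, $p\ge1$. Here $\mathbf C^{k,1}$ means that the $k$-th derivatives are locally Lipschitz, and manifolds are second countable. The degree $D_S(x)$ of $S$ at $x$ is the degree of $t_1\wedge\dots\wedge t_p$ for a basis $t_1,\dots,t_p$ of $T_xS$, written in the frame $X_1,\dots,X_n$. It does not depend on the basis of $T_xS$. Put
\[
d=d(S)=\max_{x\in S}D_S(x),\qquad S_d=\{x\in S: D_S(x)=d\}.
\]
The set $S_d$ is open in $S$.

The degree is a scaling exponent. Regard $T_xS$ as a subspace of $\mathfrak g$ by means of the left-invariant frame. If $v_1,\dots,v_p$ is a basis of $T_xS$ adapted to the flag $\mathfrak g_1\subset\mathfrak g_1\oplus\mathfrak g_2\subset\cdots$, and $\alpha_i$ is the smallest $\nu$ with $v_i\in\mathfrak g_1\oplus\dots\oplus\mathfrak g_\nu$, then $D_S(x)=\sum_i\alpha_i$ (Lemma~\ref{lem:degree}). So the box $\{\sum y_iv_i:|y_i|\le r^{\alpha_i}\}$, which is the natural trace on $T_xS$ of a ball of radius $r$, has volume comparable to $r^{D_S(x)}$. In step one every point has degree $p$. A curve has degree $1$ where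 it is tangent to $\mathfrak g_1$.

It is known that $\mathcal S^d_\rho\llcorner S_d$ is a natural measure on $S$: it equals $\theta\,\sigma\llcorner S_d$, where $\sigma$ is a Riemannian surface measure and $\theta>0$ is a density. The question is whether $\mathcal S^d_\rho$ also sees the other points of $S$. It is known that $\mathcal S^d_\rho(S\setminus S_d)=0$ in step $2$. The following was conjectured in \cite{thesis}.

\begin{conjecture}
For every Carnot group $\mathbb G$, of arbitrary step, and every $p$-dimensional $\mathbf C^{1,1}$ submanifold $S$ of degree $d$, one has $\mathcal S^d_\rho(S\setminus S_d)=0$, so that $\mathcal S^d_\rho\llcorner S=\mathcal S^d_\rho\llcorner S_d$.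
\end{conjecture}

\subsection{Why one would say yes, and what goes wrong}\label{sub:guess}

Suppose that $x$ has degree $D<d$. If $S\cap B(x,r)$ contained a piece of $S$ that follows the box $|y_i|\le c\,r^{\alpha_i}$, its surface measure would be at least of order $r^D$. A packing argument would then show that the points of degree $D$ have $\sigma$-finite $\mathcal S^D_\rho$ measure, and since $D<d$ they would be $\mathcal S^d_\rho$-negligible.

The gap is in the words ``follows the box''. A $\mathbf C^{1,1}$ submanifold leaves its tangent plane at second order. If some $\alpha_i=1$, then moving by $r$ along $v_i$ may produce an error of size $r^2$ in every coordinate. A ball of radius $r$ has size $r^\nu$ in the coordinates of degree $\nu$. For $\nu\le2$ the error is harmless, and this is why step $2$ is safe. A coordinate of degree $3$ or more does not tolerate it. If the error occurs in a coordinate of degree $\iota$, one is forced to move only by $r^{\iota/2}$, and the exponent $1$ of this direction is replaced by $\iota/2$.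

If this loss really occurs in all tangent directions at many points, then points of degree $p$ look like a set of dimension $\frac\iota2p$. The degree $d$ must of course exceed $p$ then. The issue is whether $d$ can be kept small, and it can. We shall find submanifolds for which the points of degree $p$ have dimension about $\frac{\iota}{2}p$ while $d=p+\iota-1$. For $\iota\ge3$ and large $p$ this refutes the conjecture.

\subsection{Results}

\begin{theorem}\label{thm:A}
Let $\mathbb H$ be any Carnot group of step $\iota\ge2$ and let $k,q\ge1$ be integers. Put $p=(k+1)q+1$ and $\mathbb G=\mathbb R^p\times\mathbb H^q$, a Carnot group of step $\iota$. There is a closed embedded $p$-dimensional $\mathbf C^{k,1}$ submanifold $S\subset\mathbb G$ of degree $d=(k+1)q+\iota$ such that, for every homogeneous distance $\rho$ on $\mathbb G$,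
\[
\mathcal S^{\iota q}_\rho(S\setminus S_d)>0 .
\]
Hence, if $\iota\ge k+2$ and $q>\iota/(\iota-k-1)$, then $\iota q>d$ and $\mathcal S^d_\rho(S\setminus S_d)=\infty$.
\end{theorem}

Groups $\mathbb H$ of every step $\iota\ge2$ exist: for instance, the Lie algebra with basis $e_1,\dots,e_{\iota+1}$ and nonzero brackets $[e_1,e_i]=e_{i+1}$, $2\le i\le\iota$, is stratified by $\mathfrak h_1=\operatorname{span}\{e_1,e_2\}$ and $\mathfrak h_\nu=\operatorname{span}\{e_{\nu+1}\}$, $2\le\nu\le\iota$. For $\iota=3$ the corresponding group is the Engel group $\mathbb E$.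

Take $k=1$, $\iota=3$, $q=4$ and $\mathbb H=\mathbb E$. Then $p=9$, $d=11$ and $\iota q=12$, so in $\mathbb R^9\times\mathbb E^4$ there is a $9$-dimensional $\mathbf C^{1,1}$ submanifold of degree $11$ with $\mathcal S^{11}_\rho(S\setminus S_d)=\infty$ for every $\rho$. If $\iota q=d$ one still has a counterexample, with $\mathcal S^d_\rho(S\setminus S_d)>0$. For $k=1$ this happens when $\iota=3$, $q=3$, $p=7$, $d=9$, and when $\iota=4$, $q=2$, $p=5$, $d=8$. For every $k$, each step $\iota\ge k+2$ admits $\mathbf C^{k,1}$ counterexamples. We make no claim about $\mathbf C^\infty$ submanifolds.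

\begin{theorem}\label{thm:B}
Let $S$ be a $\mathbf C^{1,1}$ submanifold of degree $d$ in a Carnot group of step $\iota\ge2$. Then $S\setminus S_d$ has $\sigma$-finite $\mathcal S^{\iota(d-1)/2}_\rho$ measure, so $\dim_\rho(S\setminus S_d)\le\frac\iota2(d-1)$. For each $\iota\ge2$ the constant $\iota/2$ is sharp:
\[
\sup\frac{\dim_\rho(S\setminus S_d)}{d(S)}=\frac\iota2,
\]
the supremum being over all Carnot groups of step $\iota$, all $\rho$, and all $\mathbf C^{1,1}$ submanifolds $S$.
\end{theorem}

\begin{corollary}\label{cor:step}
The statement ``$\mathcal S^d_\rho(S\setminus S_d)=0$ for every $\mathbf C^{1,1}$ submanifold of every Carnot group of step $\iota$'' holds if and only if $\iota\le2$.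
\end{corollary}

\begin{proof}
For $\iota=1$ every point has degree $p$, so $S\setminus S_d=\emptyset$. For $\iota=2$, Theorem~\ref{thm:B} gives $\sigma$-finite $\mathcal S^{d-1}_\rho$ measure, hence zero $\mathcal S^d_\rho$ measure. For $\iota\ge3$ apply Theorem~\ref{thm:A} with $k=1$ and $q>\iota/(\iota-2)$.
\end{proof}

\begin{theorem}\label{thm:C}
For $p=1$, that is for curves, the conjecture holds in every Carnot group.
\end{theorem}

Section~\ref{sec:prelim} collects the tools. Section~\ref{sec:graphs} turns the search for a counterexample into a question about maps $\mathbb R^p\to\mathbb R^q$, which Section~\ref{sec:euclid} answers; this proves Theorem~\ref{thm:A}. Theorem~\ref{thm:B} is proved in Section~\ref{sec:upper}, and Theorem~\ref{thm:C} in Section~\ref{sec:curves}.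

\section{Tools}\label{sec:prelim}

\subsection*{Coordinates and balls}
The exponential map $\mathfrak g\to\mathbb G$ is a diffeomorphism. By the Baker--Campbell--Hausdorff formula, $\exp U\exp V=\exp(U+V+\frac12[U,V]+\cdots)$ with finitely many terms. In the \emph{exponential coordinates} $x=\exp(\sum_jx_jX_j)$ the product is therefore polynomial, $x^{-1}=-x$, $\delta_rx=(r^{d_j}x_j)_j$, and $X_j(0)=\partial_j$. If $U$ and $V$ commute, then $\exp U\exp V=\exp(U+V)$.

There is a constant $c_0\in(0,1]$, depending on $\rho$, such that for $r>0$
\begin{equation}\label{eq:box}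
\max_j|x_j|^{1/d_j}\le c_0r\quad\Longrightarrow\quad\rho(0,x)\le r .
\end{equation}
Indeed, $\rho(0,\cdot)$ is continuous, hence bounded by some $1/c_0\ge1$ on the compact set where $\max_j|x_j|^{1/d_j}\le1$. If the left side of \eqref{eq:box} holds, then $\delta_{1/(c_0r)}x$ lies in this set and homogeneity gives $\rho(0,x)\le c_0r\cdot\frac1{c_0}=r$.

Closed balls are compact: a small one is a closed subset of a compact neighborhood of $0$, because $\rho$ induces the manifold topology, and the others follow by dilation and translation.

\subsection*{The degree from the flag}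
Put $\mathfrak g_{\le\nu}=\mathfrak g_1\oplus\dots\oplus\mathfrak g_\nu$. Let $T\subset\mathfrak g$ be $T_xS$ written in the left-invariant frame. By a basis of $T$ \emph{adapted to the flag} we mean a basis $v_1,\dots,v_p$ such that, with $\alpha_i=\min\{\nu:v_i\in\mathfrak g_{\le\nu}\}$,
\[
T\cap\mathfrak g_{\le\nu}=\operatorname{span}\{v_i:\alpha_i\le\nu\}\qquad\text{for all }\nu .
\]
Such bases exist: start with a basis of $T\cap\mathfrak g_{\le1}$ and extend it successively to bases of $T\cap\mathfrak g_{\le2},T\cap\mathfrak g_{\le3},\dots$. For any inner product on $\mathfrak g$ they can be chosen orthonormal.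

\begin{lemma}\label{lem:degree}
For every basis of $T$ adapted to the flag, $D_S(x)=\sum_i\alpha_i$. In particular $D_S(x)=\sum_\nu\nu\,\bigl(\dim (T\cap\mathfrak g_{\le\nu})-\dim (T\cap\mathfrak g_{\le\nu-1})\bigr)$ does not depend on the choice of the adapted basis $X_1,\dots,X_n$.
\end{lemma}

\begin{proof}
Each $v_i$ is the sum of its $\mathfrak g_{\alpha_i}$-component and of terms in lower layers. Hence $v_1\wedge\dots\wedge v_p$ has degree at most $\sum\alpha_i$, and its projection of degree $\sum\alpha_i$ is the wedge of the $\mathfrak g_{\alpha_i}$-components of the $v_i$. For fixed $\nu$ the $\mathfrak g_\nu$-components of the $v_i$ with $\alpha_i=\nu$ are linearly independent: a nontrivial combination of these $v_i$ with vanishing $\mathfrak g_\nu$-component would lie in $T\cap\mathfrak g_{\le\nu-1}=\operatorname{span}\{v_i:\alpha_i<\nu\}$. As different layers are independent, the wedge is nonzero.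
\end{proof}

\subsection*{From density to measure}
Fix the left-invariant Riemannian metric for which the $X_j$ are orthonormal, and let $\sigma$ be its surface measure on $S$. The upper bounds in this paper come from the following packing argument.

\begin{lemma}\label{lem:packing}
Let $A\subset S$, let $\Sigma\subset S$ be a Borel set with $\sigma(\Sigma)<\infty$, and let $s\ge0$. Suppose that for some constants $a,b>0$
\[
\sigma(\Sigma\cap B(x,b\,r))\ge a\,r^s\qquad\text{for all }x\in A,\ 0<r\le1 .
\]
Then $\mathcal S^s_\rho(A)<\infty$.
\end{lemma}

\begin{proof}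
Let $0<r\le1$. If $x_1,\dots,x_N\in A$ have mutual distances greater than $2br$, the balls $B(x_i,br)$ are disjoint, so $N\le\sigma(\Sigma)/(a\,r^s)$. Hence there is a maximal set of such points, and by maximality the balls $B(x_i,2br)$ cover $A$. For this covering $\sum_i(2br)^s\le(2b)^s\sigma(\Sigma)/a$. Let $r\to0$.
\end{proof}

\section{Graphs over central directions}\label{sec:graphs}

To build counterexamples we want a family of submanifolds for which the degree can be computed and the distances estimated by hand. Graphs inside an abelian subgroup made of central elements have this property.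

Let $\mathbb H$ be a Carnot group of step $\iota\ge2$ with Lie algebra $\mathfrak h$, and let $\mathbb G=\mathbb R^p\times\mathbb H^q$. Its Lie algebra $\mathbb R^p\oplus\mathfrak h^{\oplus q}$ has the layers $\mathfrak g_1=\mathbb R^p\oplus\mathfrak h_1^{\oplus q}$ and $\mathfrak g_\nu=\mathfrak h_\nu^{\oplus q}$ for $\nu\ge2$. Brackets are computed in each factor separately, so $[\mathfrak g_1,\mathfrak g_\nu]=\mathfrak g_{\nu+1}$ and $\mathbb G$ is a Carnot group of step $\iota$. Let $Y_1,\dots,Y_p$ be the standard basis of $\mathbb R^p$. Fix a nonzero element of $\mathfrak h_\iota$ and let $Z_l$ be its copy in the $l$-th factor, $1\le l\le q$. The $Y_i$ have degree $1$, the $Z_l$ have degree $\iota$, and all of them are central: for $Z_l$ this is because $[\mathfrak h_\nu,\mathfrak h_\iota]\subset\mathfrak h_{\nu+\iota}=\{0\}$. They are linearly independent, and we complete them to an adapted basis.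

For $\varphi=(\varphi_1,\dots,\varphi_q):\mathbb R^p\to\mathbb R^q$ put
\[
\Psi(y)=\exp\Big(\sum_{i=1}^py_iY_i+\sum_{l=1}^q\varphi_l(y)Z_l\Big),\qquad S_\varphi=\Psi(\mathbb R^p).
\]

\begin{proposition}\label{prop:graph}
Let $\varphi:\mathbb R^p\to\mathbb R^q$ be of class $\mathbf C^{k,1}$, $k\ge1$.
\begin{enumerate}
\item[(i)] $S_\varphi$ is a closed embedded $p$-dimensional $\mathbf C^{k,1}$ submanifold of $\mathbb G$.
\item[(ii)] The degree of $S_\varphi$ at $\Psi(y)$ is $p+(\iota-1)\operatorname{rank}D\varphi(y)$.
\item[(iii)] Let $\rho$ be a homogeneous distance on $\mathbb G$. If $A\subset\mathbb R^p$ and $\varphi(A)$ has positive outer Lebesgue measure in $\mathbb R^q$, then $\mathcal S^{\iota q}_\rho(\Psi(A))>0$.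
\end{enumerate}
\end{proposition}

\begin{proof}
(i) In exponential coordinates $S_\varphi$ is the graph of a $\mathbf C^{k,1}$ map defined on all of $\mathbb R^p$.

(ii) If $U(s)$ is a $\mathbf C^1$ curve of central elements of $\mathfrak g$, then $\exp U(s+h)=\exp U(s)\exp(U(s+h)-U(s))$. So the velocity of $\exp U(s)$ is the left-invariant field $U'(s)$ evaluated at $\exp U(s)$. Hence, in the left-invariant frame, a tangent $p$-vector at $\Psi(y)$ is
\[
\bigwedge_{i=1}^p\Big(Y_i+\sum_{l=1}^q\partial_i\varphi_l(y)\,Z_l\Big).
\]
When this is expanded, the coefficients of the basis vectors containing exactly $h$ of the $Z_l$ are, up to sign, the $h\times h$ minors of $D\varphi(y)$. These basis vectors have degree $p-h+h\iota=p+h(\iota-1)$, which increases with $h$ because $\iota\ge2$. The largest $h$ with a nonvanishing minor is the rank.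

(iii) Let $P(x)\in\mathbb R^q$ be the vector of $Z_l$-coordinates of $\log x$. The map $P$ is continuous and $P(\delta_ru)=r^\iota P(u)$. Let $C_*$ be the maximum of $|P|$ on the compact set $\{u:\rho(0,u)=1\}$. By homogeneity $|P(u)|\le C_*\,\rho(0,u)^\iota$ for all $u$. Let $x,x'\in S_\varphi$. Both are exponentials of central elements, so $\log(x^{-1}x')=\log x'-\log x$, and
\begin{equation}\label{eq:holder}
|P(x')-P(x)|=|P(x^{-1}x')|\le C_*\,\rho(x,x')^\iota .
\end{equation}
Also $P(\Psi(y))=\varphi(y)$. Cover $\Psi(A)$ by countably many balls of radii $r_i$. By \eqref{eq:holder} the image under $P$ of the part of $\Psi(A)$ in the $i$-th ball has Euclidean diameter at most $C_*(2r_i)^\iota$. It therefore lies in a cube of side $2C_*(2r_i)^\iota$. Summing the volumes, the outer measure of $\varphi(A)$ is at most $(2^{\iota+1}C_*)^q\sum_ir_i^{\iota q}$. So $\sum_ir_i^{\iota q}$ is bounded below by a positive constant that does not depend on the covering.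
\end{proof}

\begin{example}[One degenerate point]\label{ex:parabola}
Let $p=q=1$ and $\varphi(y)=y^2$. The curve $S_\varphi\subset\mathbb R\times\mathbb H$ has degree $1$ at $0$ and degree $\iota$ elsewhere. By \eqref{eq:holder}, $\Psi(y)\in B(0,r)$ forces $y^2\le C_*r^\iota$, that is, $|y|\le C_*^{1/2}r^{\iota/2}$. So for $r\le 1$ the length of $S_\varphi\cap B(0,r)$ is $O(r^{\iota/2})$. For $\iota\ge3$ and small $r$ this is far below the value $r^1$ suggested by the degree at $0$: the loss described in Section~\ref{sub:guess} does occur. A single point is negligible, so we now need this behavior on a large set.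
\end{example}

From now on a \emph{critical point} of $\varphi$ is a point where $D\varphi=0$, and a \emph{critical value} is the value of $\varphi$ at such a point. Let $\varphi$ be of class $\mathbf C^{1,1}$ and let $h$ be the maximal rank of $D\varphi$. If $h\ge1$, the critical points correspond to points of $S_\varphi$ of degree less than $d$. So by Proposition~\ref{prop:graph} the conjecture fails as soon as there is such a $\varphi$ with $h\ge1$ and
\begin{equation}\label{eq:wish}
\varphi(\{D\varphi=0\})\ \text{has positive measure in }\mathbb R^q\quad\text{and}\quad \iota q\ \ge\ d=p+(\iota-1)h .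
\end{equation}
Two remarks guide the choice of $p$ and $h$.

First, $p\ge2q$ is necessary. Near a critical point $y$ a $\mathbf C^{1,1}$ map satisfies $|\varphi(y')-\varphi(y)|\le K|y'-y|^2$, with $K$ locally uniform in $y$. A bounded set of critical points is covered by $O(\varepsilon^{-p})$ balls of radius $\varepsilon$ centered in it, whose images have total measure $O(\varepsilon^{2q-p})$. This tends to $0$ if $p<2q$.

Second, the rank must be kept below $q$. If $h=q$, then \eqref{eq:wish} would need $\iota q\ge2q+(\iota-1)q=(\iota+1)q$, which is impossible. The best one can hope for is $h=1$ with $p$ close to $2q$. With $p=2q+1$ and $h=1$ the requirement becomes $\iota q\ge2q+\iota$, and some $q$ satisfies it exactly when $\iota\ge3$. So we ask for a map of rank at most one, in $2q+1$ variables, whose critical values nevertheless fill a $q$-dimensional cube.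

\section{A map of rank one with a cube of critical values}\label{sec:euclid}

\subsection{The case $q=1$, $p=3$ by hand}\label{sub:hand}

We look for a $\mathbf C^{1,1}$ function of three variables whose critical values fill an interval. Here the rank condition is automatic.

Cut $Q=[0,1]^3$ into $27$ cells of side $1/3$ and choose $16$ of them. In the $a$-th chosen cell put the concentric closed cube $Q_a$ of side $1/4$. Let $\eta_a$ be a smooth function with compact support in the open cell and equal to $1$ on $Q_a$, all sixteen being translates of each other. Cut $[-\frac12,\frac12]$ into $16$ intervals of length $1/16$, with centers $c_a=\frac{2a-17}{32}$, $a=1,\dots,16$. The function $\varphi_1=\sum_ac_a\eta_a$ is constant, equal to $c_a$, on $Q_a$. Now repeat inside each $Q_a$, scaling lengths in the domain by $1/4$ and values by $1/16$. This gives a function $\varphi_2$ which on the $b$-th second generation cube in $Q_a$ equals $c_b/16$, then $\varphi_3$, and so on. Let $\varphi=\sum_m\varphi_m$.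

The values of $\varphi_m$ are $O(16^{-m})$, its first derivatives $O(4^m16^{-m})=O(4^{-m})$, and its second derivatives $O(1)$. So $\varphi$ is of class $\mathbf C^1$. The bounds on the second derivatives are not summable, but no summation is needed. The derivatives of $\varphi_m$ are nonzero only in the \emph{shells} of generation $m$, namely the open chosen cells minus the closed cubes inside them, and all later shells lie inside these cubes (Figure~\ref{fig:shells}). Thus shells of different generations are disjoint, the second derivatives of the partial sums stay bounded, and $\varphi\in\mathbf C^{1,1}$.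

Let $C$ be the Cantor set of points that lie in cubes of all generations. A point of $C$ is in no shell, so $D\varphi=0$ on $C$. If $a_1,a_2,\dots$ are the labels of the nested cubes containing $y\in C$, then $\varphi(y)=\sum_mc_{a_m}16^{-(m-1)}$. This is an expansion in base $16$ with centered digits, and every number in $[-\frac12,\frac12]$ has one. Hence $\varphi(C)=[-\frac12,\frac12]$.

In $\mathbb R^3\times\mathbb H$ we obtain a submanifold $S_\varphi$ of degree $\iota+2$ whose points of degree $3$ have positive $\mathcal S^\iota_\rho$ measure. For $\iota\ge4$ their dimension exceeds their degree, so the naive guess of Section~\ref{sub:guess} is already wrong. But $\iota<\iota+2=d$, so this lower bound does not refute the conjecture. Taking a product of $q$ such examples does not help: the map $(y_1,\dots,y_q)\mapsto(\varphi(y_1),\dots,\varphi(y_q))$ on $\mathbb R^{3q}$ has maximal rank $q$, so the degree is $3q+(\iota-1)q=(\iota+2)q>\iota q$.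

What does help is to keep a single Cantor set and to let the digits $c_a$ be vectors in $\mathbb R^q$. In a shell $\varphi$ then moves along a line in the direction of one digit, and since distinct shells do not meet, the rank never exceeds one.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\foreach \x in {0,4} {\foreach \y in {0,4} {
  \fill[gray!30] (\x,\y) rectangle +(2,2);
  \draw[fill=white] (\x+0.25,\y+0.25) rectangle +(1.5,1.5);
  \foreach \u in {0.25,1.25} {\foreach \v in {0.25,1.25} {
    \fill[gray!75] (\x+\u,\y+\v) rectangle +(0.5,0.5);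
    \draw[fill=white] (\x+\u+0.0625,\y+\v+0.0625) rectangle +(0.375,0.375);
  }}
}}
\draw[step=2,gray,thin] (0,0) grid (6,6);
\draw[thick] (0,0) rectangle (6,6);
\end{tikzpicture}
\caption{Two generations of the domain construction, drawn in the plane with $L=4$. The square $Q$ is cut into $(L-1)^2=9$ cells; four are used, and each contains a concentric square of side $1/L$. Light gray: the first generation shells, the only places where $D\varphi_1$ can be nonzero. Dark gray: the second generation shells. Shells of different generations, and different shells of one generation, are disjoint.}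
\label{fig:shells}
\end{figure}

\subsection{The general case}

\begin{lemma}\label{lem:map}
Let $k,q\ge1$ and $p=(k+1)q+1$. There are a compactly supported map $\varphi:\mathbb R^p\to\mathbb R^q$ of class $\mathbf C^{k,1}$ with $\operatorname{rank}D\varphi\le1$ everywhere, and a compact set $C\subset\{D\varphi=0\}$, such that $\varphi(C)=[-\frac12,\frac12]^q$.
\end{lemma}

\begin{proof}
\emph{Choice of scales.} In each generation, lengths in the domain are multiplied by $1/L$ and, with $\mathbf C^{k,1}$ regularity in view, values are multiplied by $\lambda=L^{-(k+1)}$. A unit cube in $\mathbb R^q$ is tiled by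
\[
M=\lambda^{-q}=L^{(k+1)q}=L^{p-1}
\]
cubes of side $\lambda$. So we need $M$ digits, hence $M$ disjoint cubes of side $1/L$ in the unit cube of $\mathbb R^p$, with room for the shells. This is where the extra dimension in $p=(k+1)q+1$ is used. For $p=(k+1)q$ we would need $L^p$ cubes of side $1/L$, and these leave no room. For $p=(k+1)q+1$ we fix an integer $L\ge3$ with
\[
L^{p-1}\le(L-1)^p,\qquad\text{i.e. } L\,(1-1/L)^p\ge1,
\]
which holds for all large $L$.

\emph{Domain.} Let $Q=[0,1]^p$. Cut $Q$ into $(L-1)^p$ cells of side $1/(L-1)$ and choose $M$ of them. Let $Q_a$, $a=1,\dots,M$, be the closed cube of side $1/L$ concentric with the $a$-th chosen cell, and let $f_a(y)=y/L+b_a$ be the map with $f_a(Q)=Q_a$. Let $N_0$ be the open cube concentric with $Q$ of side $\frac L{L-1}$, so $Q\subset N_0$. Then $f_a(N_0)$ is an open cube of side $\frac1{L-1}$ concentric with the $a$-th chosen cell, that is, the interior of this cell. Hence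
\begin{equation}\label{eq:cells}
f_a(N_0)\subset\operatorname{int}Q\subset N_0,\qquad f_a(N_0)\cap f_b(N_0)=\emptyset\quad(a\ne b).
\end{equation}

For a word $w=(a_1,\dots,a_m)$ put $|w|=m$ and $f_w=f_{a_1}\circ\dots\circ f_{a_m}$, a homothety of ratio $L^{-m}$. Two facts follow from \eqref{eq:cells}.

(a) If $|w|=|w'|$ and $w\ne w'$, then $f_w(N_0)\cap f_{w'}(N_0)=\emptyset$. Indeed, let $u$ be the longest common prefix and $a\ne a'$ the next letters; the two sets lie in the disjoint sets $f_u(f_a(N_0))$ and $f_u(f_{a'}(N_0))$.

(b) Let $U_m=\bigcup_{|w|=m}f_w(N_0\setminus Q)$ be the union of the shells of generation $m$. Then $U_l\cap U_m=\emptyset$ for $l<m$. Indeed, let $y\in f_w(N_0\setminus Q)\cap f_v(N_0)$ with $|w|=l$, $|v|=m$, and let $u$ be the prefix of $v$ of length $l$. By \eqref{eq:cells}, $y\in f_v(N_0)\subset f_u(\operatorname{int}Q)$. If $u=w$, this contradicts $y\notin f_w(Q)$. If $u\ne w$, it contradicts (a).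

\emph{Values.} Let $R=[-\frac12,\frac12]^q$, and let $c_1,\dots,c_M$ be the centers of the $M$ cubes of side $\lambda$ that tile $R$. So
\begin{equation}\label{eq:tile}
R=\bigcup_{a=1}^M(c_a+\lambda R),\qquad |c_a|\le\tfrac12\sqrt q .
\end{equation}

\emph{Definition of $\varphi$.} Fix $\eta\in C_c^\infty(N_0)$ with $\eta=1$ on $Q$. For a word $w$ put $\eta_w=\eta\circ f_w^{-1}$, extended by $0$, and let $w_*$ denote its last letter. Define
\[
\varphi=\sum_{m\ge1}\varphi_m,\qquad \varphi_m=\lambda^{m-1}\sum_{|w|=m}c_{w_*}\,\eta_w .
\]
The support of $\eta_w$ is contained in $f_w(N_0)\subset\operatorname{int}Q$. By (a), the supports for different words of the same length are disjoint. All derivatives of $\eta$ of order at least $1$ vanish off $N_0\setminus Q$, since $\eta=1$ on $Q$, which is the closure of its interior. Hence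
\begin{equation}\label{eq:shell}
D^j\varphi_m=0\ \text{ off }U_m\qquad(j\ge1).
\end{equation}

\emph{Regularity.} Since $D^j\eta_w=L^{jm}(D^j\eta)\circ f_w^{-1}$ for $|w|=m$ and the supports are disjoint,
\begin{equation}\label{eq:bound}
\|D^j\varphi_m\|_\infty\le\tfrac12\sqrt q\,\lambda^{m-1}L^{jm}\|D^j\eta\|_\infty=\tfrac12\sqrt q\,L^{k+1}\|D^j\eta\|_\infty\,L^{-(k+1-j)m}.
\end{equation}
For $j\le k$ this is summable in $m$. So $\varphi\in\mathbf C^k$, and derivatives up to order $k$ are computed termwise. For $j=k+1$ the right side of \eqref{eq:bound} is a constant $K$ independent of $m$. By \eqref{eq:shell} and (b), at each point at most one $D^{k+1}\varphi_m$ is nonzero, so $D^{k+1}$ of every partial sum is bounded by $K$. Thus the $k$-th derivatives of the partial sums are $K$-Lipschitz, and so is their uniform limit $D^k\varphi$. Hence $\varphi\in\mathbf C^{k,1}$. Moreover $\varphi=0$ off $Q$.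

\emph{Rank.} By \eqref{eq:shell} and (b), at each $y$ at most one $D\varphi_m(y)$ is nonzero. By (a), for that $m$ at most one word contributes. So $D\varphi(y)$ is either $0$ or $\lambda^{m-1}c_{w_*}\otimes D\eta_w(y)$, of rank at most $1$.

\emph{Critical set.} Let $C=\bigcap_m\bigcup_{|w|=m}f_w(Q)$, a compact set. Let $y\in C$. For each $m$ there is a word $w_m$ of length $m$ with $y\in f_{w_m}(Q)$. By (a), $y\notin f_{w'}(N_0)$ for the other words $w'$ of length $m$. Hence $w_m$ is unique, and $y\notin U_m$. As this holds for all $m$, \eqref{eq:shell} gives $D\varphi(y)=0$. Since $f_{w_{m+1}}(Q)$ is contained in $f_u(Q)$ for the prefix $u$ of $w_{m+1}$ of length $m$, uniqueness gives $u=w_m$. So the $w_m$ are the prefixes of one infinite word $(a_1,a_2,\dots)$. As $\eta_{w_m}(y)=1$ and the other $\eta_{w'}(y)$ with $|w'|=m$ vanish,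
\[
\varphi(y)=\sum_{m\ge1}\lambda^{m-1}c_{a_m}.
\]
Conversely, every infinite word arises from a point of $C$, because the cubes $f_{(a_1,\dots,a_m)}(Q)$ are nested, compact and nonempty. Therefore $\varphi(C)$ is the set of all sums $\sum_m\lambda^{m-1}c_{a_m}$.

This set is $R$. Each sum is the limit of $c_{a_1}+\lambda(c_{a_2}+\lambda(\cdots+\lambda c_{a_m}))$, which lies in $R$ because $0\in R$ and $c_a+\lambda R\subset R$; and $R$ is closed. On the other hand, let $z\in R$. By \eqref{eq:tile} we can write $z=c_{a_1}+\lambda z_1$ with $z_1\in R$, then $z_1=c_{a_2}+\lambda z_2$ with $z_2\in R$, and so on. After $m$ steps $z=\sum_{i\le m}\lambda^{i-1}c_{a_i}+\lambda^mz_m$, and $\lambda^mz_m\to0$.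
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $\varphi$ and $C$ from Lemma~\ref{lem:map} and $S=S_\varphi$. By Proposition~\ref{prop:graph}(i), $S$ is a closed embedded $p$-dimensional $\mathbf C^{k,1}$ submanifold. The rank of $D\varphi$ is $0$ or $1$, and it is $1$ somewhere since $\varphi$ is not constant. By Proposition~\ref{prop:graph}(ii), $d(S)=p+\iota-1=(k+1)q+\iota$, and the points of smaller degree are
\[
S\setminus S_d=\Psi(\{D\varphi=0\})\supset\Psi(C);
\]
here $\iota\ge2$ is used. As $\varphi(C)$ is a unit cube, Proposition~\ref{prop:graph}(iii) gives $\mathcal S^{\iota q}_\rho(S\setminus S_d)>0$ for every homogeneous distance $\rho$.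

If $\iota\ge k+2$, then $\iota q>d=(k+1)q+\iota$ is equivalent to $q>\iota/(\iota-k-1)$. In this case $\mathcal S^d_\rho(S\setminus S_d)=\infty$, because a set of finite $\mathcal S^d_\rho$ measure has $\mathcal S^s_\rho$ measure $0$ for every $s>d$.
\end{proof}

\section{The upper bound}\label{sec:upper}

We now carry out the argument of Section~\ref{sub:guess} with the corrected exponents. A tangent direction with exponent $\alpha_i$ is followed only up to order $r^{\beta_i}$, with $\beta_i=\max(\alpha_i,\iota/2)$. Then the quadratic error is at most of order $r^\iota$, which a ball of radius $r\le1$ tolerates in every coordinate.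

\begin{lemma}\label{lem:density}
Let $S$ be a $p$-dimensional $\mathbf C^{1,1}$ submanifold of a Carnot group of step $\iota\ge2$. Every point of $S$ has an open neighborhood $\Sigma$ in $S$ with $\sigma(\Sigma)<\infty$ and a smaller neighborhood $\Sigma_0\subset\Sigma$ such that, for some $a>0$,
\[
\sigma(\Sigma\cap B(x,r))\ge a\,r^{\iota D_S(x)/2}\qquad\text{for all }x\in\Sigma_0,\ 0<r\le1 .
\]
\end{lemma}

\begin{proof}
\emph{Setting.} Use exponential coordinates. Near the given point take a $\mathbf C^{1,1}$ parametrization $\Phi:U\to S$, a homeomorphism onto an open subset of $S$, where $U\subset\mathbb R^p$ is an open ball centered at the parameter of the given point, $\Phi$ and $D\Phi$ are bounded and Lipschitz on $U$, the Jacobian of $\Phi$ with respect to $\sigma$ is bounded below by a positive constant, and $\sigma(\Phi(U))<\infty$. Let $K_0\subset U$ be a smaller concentric closed ball. Put $\Sigma=\Phi(U)$ and $\Sigma_0=\Phi(K_0)$.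

To look at $S$ from the point $\Phi(u)$, translate it to the unit: let $F(u,v)=\Phi(u)^{-1}\Phi(v)$. Since $X_j(0)=\partial_j$, the derivative $D_vF(u,u)$ is an isomorphism of $\mathbb R^p$ onto the space $T_u\subset\mathfrak g\cong\mathbb R^n$ that represents $T_{\Phi(u)}S$ in the frame $(X_j)$. Let $M_u:T_u\to\mathbb R^p$ be its inverse. The maps $D_vF(u,u)$, $u\in K_0$, are bounded, and their Jacobians are bounded below by a positive constant. Hence for $u\in K_0$ the norms $|M_u|$ and the numbers $|\det M_u|^{-1}$, computed in orthonormal bases of $T_u$, are bounded. The maps $D_vF(u,\cdot)$ are Lipschitz uniformly in $u\in K_0$, because the product is smooth and $\Phi$, $D\Phi$ are bounded and Lipschitz. This is where the hypothesis $\mathbf C^{1,1}$ enters.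

\emph{Second order error.} There are $\varepsilon_0,C_1>0$ such that for $u\in K_0$ and $y\in T_u$ with $|y|\le\varepsilon_0$ we have $u+M_uy\in U$ and
\begin{equation}\label{eq:second}
|F(u,u+M_uy)-y|\le C_1|y|^2 .
\end{equation}
Indeed, $F(u,u)=0$ and $D_vF(u,u)M_uy=y$, so the difference on the left equals
\[
\int_0^1\bigl(D_vF(u,u+sM_uy)-D_vF(u,u)\bigr)M_uy\,ds .
\]

\emph{The box.} Let $u\in K_0$, $x=\Phi(u)$, and let $v_1,\dots,v_p$ be an orthonormal basis of $T_u$ adapted to the flag, with exponents $\alpha_i$. Put $\beta_i=\max(\alpha_i,\iota/2)$. For $0<r\le1$ consider $y=\sum_iy_iv_i$ with $|y_i|\le c\,r^{\beta_i}$, where $c>0$ is small and in particular $c\sqrt p\le\varepsilon_0$. Then $|y|^2\le pc^2r^\iota$. The $j$-th coordinate of $v_i$ is at most $1$ in modulus, and it vanishes unless $d_j\le\alpha_i$. Using \eqref{eq:second}, $\beta_i\ge\alpha_i$ and $d_j\le\iota$,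
\[
|F(u,u+M_uy)_j|\le\sum_{\alpha_i\ge d_j}c\,r^{\alpha_i}+C_1pc^2r^\iota\le(pc+C_1pc^2)\,r^{d_j}.
\]
Choose $c$ so small that $pc+C_1pc^2\le c_0^\iota$, with $c_0\le 1$ from \eqref{eq:box}. Then the right side is at most $(c_0r)^{d_j}$. By \eqref{eq:box} and left invariance, $\rho(x,\Phi(u+M_uy))\le r$ for all $y$ in the box.

\emph{Volume.} The box has volume $\prod_i2c\,r^{\beta_i}$. Its image under $y\mapsto u+M_uy$ has this volume times $|\det M_u|$, and the Jacobian of $\Phi$ is bounded below. Since $\Phi$ is injective,
\[
\sigma(\Sigma\cap B(x,r))\ge a\,r^{\sum_i\beta_i}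
\]
with $a>0$ independent of $u\in K_0$ and $r\in(0,1]$. Finally $\beta_i\le\frac\iota2\alpha_i$, because $\iota\ge2$ and $\alpha_i\ge1$. So $\sum_i\beta_i\le\frac\iota2D_S(x)$ by Lemma~\ref{lem:degree}, and the assertion follows because $r\le1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By second countability, $S$ is covered by countably many sets $\Sigma_0$ as in Lemma~\ref{lem:density}. So $S\setminus S_d$ is the countable union of the sets $A=\{x\in\Sigma_0:D_S(x)=D\}$ with $D\le d-1$. For each of them Lemma~\ref{lem:packing} with $s=\iota D/2$ and $b=1$ gives $\mathcal S^{\iota D/2}_\rho(A)<\infty$, hence $\mathcal S^{\iota(d-1)/2}_\rho(A)<\infty$. This proves the first claim and the dimension bound. In particular $\dim_\rho(S\setminus S_d)/d<\iota/2$ always.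

For the sharpness, let $\iota\ge2$ and let $\mathbb H$ be any Carnot group of step $\iota$. Theorem~\ref{thm:A} with $k=1$ gives, for every $q\ge1$, a $\mathbf C^{1,1}$ submanifold of degree $2q+\iota$ with $\dim_\rho(S\setminus S_d)\ge\iota q$. So
\[
\frac{\dim_\rho(S\setminus S_d)}{d}\ge\frac{\iota q}{2q+\iota}\longrightarrow\frac\iota2\qquad(q\to\infty).\qedhere
\]
\end{proof}

\section{Curves}\label{sec:curves}

For curves the general bound can be improved enough to save the conjecture, for two reasons. First, the velocity of a curve of degree $d$ has no component of degree larger than $d$. Coordinates of degree larger than $d$ move only through products of lower terms, and these have the right homogeneity by themselves. So the quadratic error needs to be only $O(r^d)$ instead of $O(r^\iota)$, and near a point of degree $\alpha$ it suffices to follow the curve only for a length of order $r^\beta$ with $\beta=\max(\alpha,d/2)$. Second, there is only one tangent direction, so the resulting exponent is $\beta$ itself, and $\beta<d$ if $\alpha<d$. With several tangent directions such losses add up and may exceed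 $d$, as in Theorem~\ref{thm:A}.

We use the following standard fact \cite[Ch.~1]{FS}. In exponential coordinates write $X_l=\sum_ja_{jl}\,\partial_j$. Then
\begin{equation}\label{eq:frame}
\begin{aligned}
&a_{jl}=0\ \text{ if }d_j<d_l,\qquad a_{jl}=\delta_{jl}\ \text{ if }d_j=d_l,\\
&a_{jl}\ \text{is a polynomial, homogeneous of weighted degree } d_j-d_l,\ \text{ if }d_j>d_l .
\end{aligned}
\end{equation}
Here $x_i$ has weight $d_i$. Indeed, $a_{jl}$ is a polynomial because the product is. Since $\delta_r$ is an automorphism whose differential multiplies $X_l(0)$ by $r^{d_l}$, this differential maps $X_l(x)$ to $r^{d_l}X_l(\delta_rx)$. Comparing $j$-th components, $r^{d_j}a_{jl}(x)=r^{d_l}a_{jl}(\delta_rx)$, that is, $a_{jl}(\delta_rx)=r^{d_j-d_l}a_{jl}(x)$. Letting $r\to0$ gives the first two cases, since $a_{jl}(0)=\delta_{jl}$. In the third case, $a_{jl}$ contains only coordinates of degree at most $d_j-d_l<d_j$.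

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $S$ be a curve of degree $d$. Near a given point parametrize it by a $\mathbf C^{1,1}$ immersion $\gamma:I\to S$ of a bounded open interval, a homeomorphism onto an open subset of $S$, and write $\dot\gamma=\sum_lh_lX_l(\gamma)$. After shrinking $I$ we may assume that the $h_l$ are bounded and Lipschitz and that $|\dot\gamma|$ is bounded above and away from $0$. The degree at $\gamma(s)$ is the largest $d_l$ with $h_l(s)\ne0$. Therefore $h_l\equiv0$ if $d_l>d$. Let $K_0\subset I$ be a compact interval, let $\alpha<d$, and put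
\[
A=\{\gamma(s_0):s_0\in K_0,\ D_S(\gamma(s_0))=\alpha\},\qquad \beta=\max(\alpha,d/2)<d .
\]
Let $x=\gamma(s_0)\in A$ with $s_0\in K_0$, so $h_l(s_0)=0$ whenever $d_l>\alpha$. Put $\tilde\gamma(s)=x^{-1}\gamma(s_0+s)$, so that $\tilde\gamma(0)=0$. By left invariance and \eqref{eq:frame}, with $h_l$ evaluated at $s_0+s$,
\begin{equation}\label{eq:ode}
\dot{\tilde\gamma}_j=h_j+\sum_{d_l<d_j}a_{jl}(\tilde\gamma)\,h_l .
\end{equation}
Let $0<r\le1$ and $|s|\le c\,r^\beta$, where $0<c\le 1$ is so small that $s_0+s\in I$ for all $s_0\in K_0$ and $|s|\le c$. In what follows $C$ denotes constants independent of $s_0\in K_0$ with $\gamma(s_0)\in A$ and of $r$. We claim that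
\begin{equation}\label{eq:int}
\Big|\int_0^s|h_l(s_0+t)|\,dt\Big|\le C\,r^{d_l}\qquad\text{for all }l .
\end{equation}
If $d_l\le\alpha$, the integral is at most $C|s|\le Cr^\beta\le Cr^{d_l}$, because $\beta\ge\alpha$. If $\alpha<d_l\le d$, then $|h_l(s_0+t)|\le C|t|$, and the integral is at most $Cs^2\le Cr^{2\beta}\le Cr^d\le Cr^{d_l}$. If $d_l>d$, it is $0$.

Next we show by induction on $d_j$ that $|\tilde\gamma_j(s)|\le Cr^{d_j}$ for $|s|\le c\,r^\beta$. Suppose that this holds for all coordinates of degree less than $d_j$; for $d_j=1$ there are none, and the sum in \eqref{eq:ode} is empty. If $d_l<d_j$, then $a_{jl}$ is homogeneous of weighted degree $d_j-d_l$ and contains only coordinates covered by the induction hypothesis. So $|a_{jl}(\tilde\gamma)|\le Cr^{d_j-d_l}$. Integrating \eqref{eq:ode} and using \eqref{eq:int},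
\[
|\tilde\gamma_j(s)|\le Cr^{d_j}+\sum_{d_l<d_j}Cr^{d_j-d_l}\,r^{d_l}\le Cr^{d_j}.
\]

By \eqref{eq:box} there is a constant $b$, independent of $x\in A$ and $r\in(0,1]$, such that $\rho(x,\gamma(s_0+s))=\rho(0,\tilde\gamma(s))\le b\,r$ for $|s|\le c\,r^\beta$. Since $\gamma$ is injective and $|\dot\gamma|$ is bounded below, $\sigma(\gamma(I)\cap B(x,br))\ge a\,r^\beta$ with $a>0$ independent of $x\in A$ and $r\in(0,1]$. Lemma~\ref{lem:packing} with $\Sigma=\gamma(I)$ and exponent $\beta$ gives $\mathcal S^\beta_\rho(A)<\infty$. As $\beta<d$, $\mathcal S^d_\rho(A)=0$. Finally, $S\setminus S_d$ is covered by countably many sets $A$ of this kind: countably many pieces $\gamma(K_0)$, and finitely many values $\alpha<d$ for each of them.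
\end{proof}

\begin{remark}
The exponent $\beta=\max(\alpha,d/2)$ in the density estimate cannot be lowered in general. In Example~\ref{ex:parabola} one has $\alpha=1$ and $d=\iota$, so $\beta=\iota/2$, and the length of $S\cap B(0,r)$ is $O(r^{\iota/2})$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{FS}
Folland--Stein, \emph{Hardy Spaces on Homogeneous Groups}, Ch.~1.

\bibitem{thesis}
\emph{Submanifolds In Carnot Groups}, \texttt{https://cvgmt.sns.it/media/doc/paper/410/thesis.pdf}.

\end{thebibliography}

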